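# Hosts that survive random vertex deletion: when $M\log^2 N$ edges are unavoidable

## Statement: guests whose every fault-tolerant host has $\Omega(M\log^2 N)$ edges

Throughout, $0<p<1$ is a fixed constant and $\log$ is the natural logarithm. For a graph $H$, the random set $S\subseteq V(H)$ contains each vertex independently with probability $1-p$. We write $T(G,H)$ for the event that $H[S]$ contains a subgraph isomorphic to $G$.

**Theorem 1.** There are $c_0>0$, $D_0>1$, $n_0$, depending only on $p$, such that for all $n\ge n_0$ and $D_0\le D\le n^{1/2}$ there is a graph $G$ with $n$ vertices and $\frac{n^2}{4D}\le |E(G)|\le \frac{n^2}{D}$ such that every graph $H$ (with any number of vertices) with $\Pr(T(G,H))\ge e^{-n^{1/4}}$ has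
$$|E(H)|\ \ge\ c_0\,\frac{n^2}{D}\,\log^2 D .$$

**Corollary.** Take $n=N$ and $D=N^{1/2}$. Then $M=|E(G)|$ satisfies $\frac14N^{3/2}\le M\le N^{3/2}$, and every $H$ with success probability at least $e^{-N^{1/4}}$ has $|E(H)|\ge\frac{c_0}4M\log^2N$. So for every constant $A$ and all large $N$, every $H$ with at most $AM\log N$ edges has success probability below $e^{-N^{1/4}}$, whatever its number of vertices.

The Corollary is immediate: $\log^2D=\frac14\log^2N$ and $n^2/D=N^{3/2}\ge M$.

**Theorem 2.**

(a) For $N\ge 2$ and $M\ge1$, every graph with $N$ vertices and $M$ edges has an RFT graph with $O(N)$ vertices, $O\big(M\log^2(N^2/M)\big)$ edges, and success probability at least $1-N^{-2}$. The constants depend only on $p$.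

(b) For each $\varepsilon\in(0,1)$ there are $c>0$ and $N_0$, depending on $p,\varepsilon$, such that for all $N\ge N_0$ and $N^\varepsilon\le M\le\binom N2$ there is a graph $G$ with exactly $N$ vertices and $M$ edges such that every $H$ with $\Pr(T(G,H))\ge e^{-N^{\varepsilon/8}}$ has $|E(H)|\ge cM\log^2(N^2/M)$. If $M\ge 2N$, $G$ can be taken connected.

Consequently, for $M=M(N)\ge N^\varepsilon$, the bounds "$O(N)$ vertices and $O(M\log N)$ edges" are attainable for all graphs with $N$ vertices and $M$ edges if and only if $\log^2(N^2/M)=O(\log N)$, i.e. $M\ge N^2e^{-O(\sqrt{\log N})}$.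

## Guests, hosts and what the theorems decide

We want to run a network $G$, the *guest*, on a larger network $H$, the *host*, although each vertex of the host breaks independently with probability $p$. The survivors form the set $S$.

**Definition.** Let $G$ have $N$ vertices. A graph $G^*$ is a *random-fault-tolerant (RFT) graph* for $G$ if, when each vertex of $G^*$ is deleted independently with probability $p$, the remaining graph contains a subgraph isomorphic to $G$ with probability converging to $1$ as $N\to\infty$. Implied constants in $O(\cdot)$ may depend on $p$. They, and the convergence to $1$, are uniform over all $G$ with $N$ vertices.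

**Definition.** An *embedding* of $G$ in $H[S]$ is an injection $f:V(G)\to S$ that maps edges of $G$ to edges of $H$. So $T(G,H)$ is the event that an embedding exists. The copy of $G$ need not be induced, and nobody prescribes where a given guest vertex goes: $f$ may depend on $S$ in any way.

The problem comes from "Sparse Networks Tolerating Random Faults" (https://www.eda.ict.e.titech.ac.jp/ueno/Files/papers/2004_01.pdf). Two facts are quoted there. Every graph with $N$ vertices has an RFT graph with $O(N)$ vertices. And if $G$ is a Cayley graph, a de Bruijn graph, a shuffle-exchange graph, or a partial $k$-tree with $k$ fixed (in particular, a tree), with $N$ vertices and $M$ edges, then $G$ has an RFT graph with $O(N)$ vertices and $O(M\log N)$ edges (the constants depending on $k$ in the last case). The problem asks whether *every* graph with $N$ vertices and $M$ edges has an RFT graph with $O(N)$ vertices and $O(M\log N)$ edges.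

The Corollary answers **no**, and with much to spare. The host may have as many vertices as it likes, and with $O(M\log N)$ edges it does not merely fail to succeed almost surely: it succeeds with probability less than $e^{-N^{1/4}}$. Theorem 2 then finds the exact worst-case order of the number of edges, $M\log^2(N^2/M)$.

In Theorem 1 the parameter $D$ measures sparsity: the average degree of $G$ has order $n/D$. Since $D\le n^{1/2}$, the hard guests have degrees at least of order $n^{1/2}$. No corresponding lower bound is claimed for guests of bounded maximum degree.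

## Stars, cliques and blow-ups by hand

We use Chernoff's inequality: if $Y$ is binomial with mean $\mu$ and $0<\delta\le1$, then
$$\Pr(Y\le(1-\delta)\mu)\le e^{-\delta^2\mu/2},\qquad \Pr(Y\ge(1+\delta)\mu)\le e^{-\delta^2\mu/3}.$$
In particular, out of $\lceil 2s/(1-p)\rceil$ host vertices, at least $s$ survive with probability at least $1-e^{-s/4}$ (take $\delta=\frac12$ and note $\mu\ge2s$).

**Cliques.** For $G=K_N$ take $H$ complete on $\lceil 2N/(1-p)\rceil$ vertices. It works with probability at least $1-e^{-N/4}$ and has $O(N^2)=O(M)$ edges. No logarithm is lost. This agrees with Theorem 2, because here $N^2/M$ is bounded.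

**Stars.** For $G=K_{1,N-1}$ take $\lceil\log N/\log(1/p)\rceil$ candidate centres, all joined to $\lceil2N/(1-p)\rceil$ candidate leaves. All centres die with probability at most $1/N$. There are $O(N\log N)=O(M\log N)$ edges.

**Disjoint cliques.** Let $G$ consist of $D$ disjoint copies of $K_d$, with $d=n/D$ an integer and $D\le n^{1/2}\le d$. Let $H$ consist of $D$ disjoint cliques on $\lceil2d/(1-p)\rceil$ vertices each. The failure probability is at most $De^{-d/4}\le de^{-d/4}\to0$, and $H$ has $O(Dd^2)=O(nd)=O(M)$ edges (for $d\ge2$). So a guest of exactly the density in Theorem 1 may lose no logarithm at all. Density alone does not make a guest hard; its structure must enter.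

**Blow-ups.** For arbitrary $G$ on $N$ vertices, replace each vertex $u$ by a set $W_u$ of $w=\lceil2\log N/\log(1/p)\rceil$ vertices and each edge $uv$ by all $w^2$ edges between $W_u$ and $W_v$. If every $W_u$ has a survivor, send $u$ to one of them. The failure probability is at most $Np^w\le1/N$. The host has $wN$ vertices and $w^2M=O(M\log^2N)$ edges. The Corollary says that for some guests with about $N^{3/2}$ edges this crude host has the right order of edges, although it has too many vertices.

## Pair systems, and why counting pairs does not count host edges

**A reason for two logarithms.** Suppose guest vertex $u$ has a list of only $a\log D$ possible places in $H$, with $a$ small. The whole list is deleted with probability $p^{a\log D}$, a small negative power of $D$. Over all $u$, many lists die. So most $u$ need more than $a\log D$ places. Next suppose $u$ sits at $x$, and for a typical neighbour $v$ of $u$ only $a\log D$ places are compatible with $u$ at $x$. Then for many neighbours $v$ all those places die. So a typical $u$ needs more than $a\log D$ places, *each* of which offers more than $a\log D$ places for a typical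 neighbour. This suggests about $(a\log D)^2$ place pairs per guest edge. The next definition records place pairs.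

**Definition.** Let $G$ be a graph on $V$ and $X$ a finite set. A *pair system* assigns to each ordered pair $(u,v)$ with $uv\in E(G)$ a set $P_{uv}\subseteq X\times X$, with $P_{vu}$ the transpose of $P_{uv}$. Put $\|P\|=\sum_{uv\in E(G)}|P_{uv}|$, each edge counted once. An injection $f:V\to X$ *violates* $uv\in E(G)$ if $(f(u),f(v))\notin P_{uv}$. By the transpose condition the order of $u,v$ does not matter.

**Example.** In the blow-up, put $X=\bigcup_uW_u$ and $P_{uv}=W_u\times W_v$. Then $\|P\|=w^2|E(G)|$. The injections violating no edge include all those with $f(u)\in W_u$ for every $u$. If $G$ is a single edge $uv$ and $w=2$, then $P_{uv}$ has the four pairs in $W_u\times W_v$ and $\|P\|=4$.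

We shall prove (Lemma C below) that, for a guest with all degrees of order $d=n/D$, a pair system with $\|P\|\le c\,nd\log^2D$ is almost surely violated by *every* injection into $S$, and in many edges. Here $c$ is a small constant.

**First approach.** Let $P$ consist of all pairs ever used: for each $S\in T(G,H)$ choose an embedding $f_S$, and put all the pairs $(f_S(u),f_S(v))$ into $P_{uv}$. No $f_S$ violates anything, so Lemma C forces $\|P\|>c\,nd\log^2D$. If the host is *labelled*, that is, if $V(H)$ is partitioned into sets $W_u$ and only embeddings with $f(u)\in W_u$ are allowed, we are done: an edge of $H$ between $W_u$ and $W_v$ serves only the guest edge $uv$, so $|E(H)|\ge\|P\|$.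

Without labels the argument breaks at the inequality $|E(H)|\ge\|P\|$. One host edge $xy$ can serve different guest edges for different $S$. In a large complete host it can serve every one of them, in both directions. In general we only know $\|P\|\le2|E(G)||E(H)|$, which with $|E(G)|\le nd$ gives $|E(H)|\ge\frac c2\log^2D$. That is worse than the trivial $|E(H)|\ge|E(G)|$.

**What changes.** Two things repair this.

1. Use *few* embeddings. Lemma C says more than "some edge is violated": at least a fraction of order $D^{-2\alpha}$ of all edges is violated, with $\alpha$ a small constant. So if we add embeddings greedily, each of them new relative to the previous ones, $\|P\|$ passes $c\,nd\log^2D$ after only $k=O(D^{2\alpha}\log^2D)$ embeddings.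
2. Choose a guest for which two embeddings can hardly share host edges in a confusing way. If $f_i$ and $f_j$ use the same host edge for different guest edges $e\ne e'$, then the relabelling $\pi=f_i^{-1}\circ f_j$ maps the edge $e'$ of $G$ to the different edge $e$ of $G$. In a random graph of density $1/D$, a relabelling does this to only about a $1/D$ fraction of the edges (plus an error for the union bound over all $\pi$). With $k$ embeddings there are fewer than $k^2/2$ pairs $(i,j)$, and $k^2/D$ is small because $\alpha$ is small.

The disjoint cliques violate point 2: if $\pi$ rotates each clique cyclically and $d\ge3$, every edge goes to a different edge.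

## Constants and two tail bounds

Fix
$$\alpha=\tfrac1{20},\qquad a=\frac{\alpha}{\log(1/p)},\qquad c=\frac{a^2}{16},\qquad L=\log D,\qquad d=\frac nD .$$
The choice of $a$ gives $p^{aL}=e^{-\alpha L}=D^{-\alpha}$: this is the probability that a list of $aL$ places dies. Choose $D_0$, depending only on $p$, so large that for all $D\ge D_0$
$$L\ge 1,\qquad 4aL\le D^{\alpha},\qquad 256\,cL^2D^{2\alpha}+1\le D^{3\alpha},\qquad 6D^{6\alpha-1}\le \tfrac c4L^2. \tag{1}$$
This is possible since powers of $D$ beat powers of $\log D$ and $6\alpha-1=-\frac7{10}<0$. From now on $D_0\le D\le n^{1/2}$, so $d\ge n^{1/2}$. "For large $n$" always means for $n\ge n_0$ with $n_0$ depending only on $p$, not on $D$.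

Besides Chernoff we use two standard bounds.

- **McDiarmid's bounded differences inequality.** If $Z$ is a function of finitely many independent variables indexed by $y$, and changing the $y$-th variable alone changes $Z$ by at most $c_y$, then $\Pr(Z\le\mathbb EZ-s)\le\exp(-2s^2/\sum_yc_y^2)$ for $s>0$, provided the sum is positive. (If all $c_y$ are $0$, then $Z$ is constant and the probability is $0$.)
- **Binomial upper tail.** $\Pr(\mathrm{Bin}(q,\theta)\ge t)\le\binom qt\theta^t\le\big(\frac{eq\theta}{t}\big)^t$ for integers $t\ge1$: some $t$ of the trials must all succeed.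

## Short lists: many images must leave them

The informal statement "many lists die" is true if the lists are disjoint, but lists may overlap. Consider the two extremes. If $B_1,\dots,B_m$ are disjoint, each of size at most $aL$, they die independently, each with probability at least $D^{-\alpha}$, so about $mD^{-\alpha}$ or more die. If all $B_i$ equal one set $B$, then possibly none dies, but an injection can put at most $|B|\le aL$ of its values in $B$, so almost all indices leave their list anyway. The proof of the lemma separates these two effects.

**Lemma A.** Let $B_1,\dots,B_m\subseteq X$ with $X$ finite and $|B_i|\le aL$. With probability at least $1-\exp(-mD^{-5\alpha})$ over $S\subseteq X$, every injection $g:\{1,\dots,m\}\to S$ satisfies $|\{i:g(i)\notin B_i\}|\ge \frac m4D^{-\alpha}$.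

*Proof.*

**Step 1: remove the popular points.** The purpose is to make the remaining lists nearly independent. Let $K=D^{2\alpha}$, and let $Y$ be the set of points lying in more than $K$ of the $B_i$. Counting incidences, $K|Y|\le\sum_i|B_i|\le maL$, so $|Y|\le maL/K$. Put $B_i'=B_i\setminus Y$ and
$$Z=|\{i:B_i'\cap S=\emptyset\}|.$$

**Step 2: show that many reduced lists die.** Each has size at most $aL$, so $\mathbb EZ=\sum_ip^{|B_i'|}\ge mp^{aL}=mD^{-\alpha}$. Changing whether $y\in S$ affects only the lists $B_i'$ containing $y$, so it changes $Z$ by at most $c_y=|\{i:y\in B_i'\}|\le K$ (and $c_y=0$ for $y\in Y$). Moreover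
$$\sum_yc_y^2\le K\sum_yc_y=K\sum_i|B_i'|\le KmaL .$$
McDiarmid's inequality with $s=\frac m2D^{-\alpha}$ gives
$$\Pr\Big(Z\le \mathbb EZ-\tfrac m2D^{-\alpha}\Big)\le\exp\Big(-\frac{2\cdot m^2D^{-2\alpha}/4}{KmaL}\Big)=\exp\Big(-\frac{mD^{-4\alpha}}{2aL}\Big)\le \exp(-mD^{-5\alpha}),$$
since $2aL\le D^\alpha$ by (1). Outside this event, $Z\ge\frac m2D^{-\alpha}$.

**Step 3: use injectivity for the popular points.** Suppose $Z\ge\frac m2D^{-\alpha}$ and let $g$ be an injection into $S$. If $B_i'\cap S=\emptyset$ and still $g(i)\in B_i$, then $g(i)\in B_i\cap S\subseteq Y$. As $g$ is injective, this happens for at most $|Y|\le maLD^{-2\alpha}\le\frac m4D^{-\alpha}$ indices, using $4aL\le D^\alpha$. So at least $\frac m2D^{-\alpha}-\frac m4D^{-\alpha}=\frac m4D^{-\alpha}$ indices have $g(i)\notin B_i$. $\square$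

The good event depends on $S$ only; it then covers all injections $g$ at once. This is essential, because an embedding is chosen after $S$ is seen.

## A random guest resists relabelling

**Lemma B.** For $n\ge n_0(p)$ there is a graph $G$ on an $n$-set $V$ with:

(i) all degrees in $[d/2,2d]$ (hence $nd/4\le|E(G)|\le nd$);

(ii) for every injection $\pi:W\to V$ with $W\subseteq V$, the number $B(\pi)$ of edges $e\subseteq W$ of $G$ with $\pi(e)\in E(G)$ and $\pi(e)\ne e$ is at most $6n\log n+12d^2$.

Here $\pi(e)=\{\pi(u),\pi(v)\}$ for $e=\{u,v\}$. For instance, if $W=V$ and $\pi$ is the transposition of two vertices $u,v$, only pairs meeting $\{u,v\}$ move, so $B(\pi)\le\deg(u)+\deg(v)$. If $G$ is the triangle on $1,2,3$ and $\pi$ is the cyclic rotation, all three edges move to other edges and $B(\pi)=3$.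

*Proof.* Let $G$ be the random graph $G(n,\rho)$ with $\rho=1/D$: each pair is an edge independently with probability $\rho$.

**Step 1: degrees.** We check (i). Each degree is $\mathrm{Bin}(n-1,\rho)$ with mean $\mu=d(1-\frac1n)$. For $n\ge4$ we have $\frac d2\le\frac23\mu$ and $2d\ge2\mu$, so Chernoff with $\delta=\frac13$ and $\delta=1$ bounds the probability that a given degree leaves $[d/2,2d]$ by $e^{-\mu/18}+e^{-\mu/3}\le2e^{-\mu/18}$. Since $\mu\ge\frac34n^{1/2}$, the union bound $2ne^{-\mu/18}$ tends to $0$, uniformly in $D$. Summing degrees and halving gives the bound on $|E(G)|$.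

**Step 2: independence for a fixed $\pi$.** We want to bound $B(\pi)$, but the events "$e$ and $\pi(e)$ are both edges" for various $e$ are not independent: $\pi(e)$ may be the $e$ of another event. To organise this, form a digraph whose vertices are the 2-subsets of $V$, with an arc $e\to\pi(e)$ for each 2-subset $e\subseteq W$ with $\pi(e)\ne e$. Out-degrees are at most $1$ by definition, in-degrees are at most $1$ because $\pi$ is injective, and there are no loops. So the digraph is a disjoint union of directed paths and directed cycles of length at least $2$. The arcs of a path or cycle can be coloured with $3$ colours so that arcs of the same colour share no vertex. (A $2$-cycle uses two colours on its two arcs.) Within a colour class, the events $\{e,\pi(e)\in E(G)\}$ involve disjoint sets of pairs, so they are independent, each with probability $\rho^2$.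

**Step 3: the tail.** A class has $q\le\binom n2\le n^2/2$ arcs, so the number of its events that occur is $\mathrm{Bin}(q,\rho^2)$ with $q\rho^2\le d^2/2$. Let $t=\lceil2n\log n+4d^2\rceil$. The binomial tail bound gives
$$\Pr(\text{at least }t\text{ events of the class occur})\le\Big(\frac{e\,d^2/2}{t}\Big)^t\le\Big(\frac e8\Big)^t\le e^{-t}\le n^{-2n},$$
where $t\ge4d^2$ was used in the second step, $e^2<8$ in the third, and $t\ge2n\log n$ in the last. If this happens in none of the three classes, then $B(\pi)\le3(t-1)\le6n\log n+12d^2$.

**Step 4: all $\pi$ at once.** A partial injection assigns to each vertex a value in $V$ or "undefined", so there are at most $(n+1)^n$ of them. The probability that (ii) fails is at most $3(n+1)^nn^{-2n}\to0$. Together with Step 1, a graph with (i) and (ii) exists for large $n$. $\square$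

Fix such a $G$. The next lemma uses only (i).

## A cheap pair system is violated in many edges

**Lemma C.** Let $n\ge n_0(p)$, $|X|\le n^3$, and let $P$ be a pair system with $\|P\|\le cndL^2$. With probability greater than $1-e^{-n^{1/4}}$ over $S\subseteq X$, every injection $f:V\to S$ violates at least $m_0:=\frac{nd}{256}D^{-2\alpha}$ edges of $G$.

The proof applies Lemma A at two scales: to the lists of places for neighbours of a placed vertex, and to the lists of good places for the vertices themselves.

**Definition.** Put $P_{uv}(x)=\{y:(x,y)\in P_{uv}\}$. A point $x\in X$ is *rich* for $u$ if $|P_{uv}(x)|>aL$ for at least half of the $v\in N(u)$, and *poor* for $u$ otherwise. Let $R_u$ be the set of $x$ rich for $u$.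

**Example.** In the blow-up system $P_{uv}=W_u\times W_v$ with all $|W_u|=w$, we have $P_{uv}(x)=W_v$ if $x\in W_u$, and $P_{uv}(x)=\emptyset$ otherwise. If $w\le aL$ every point is poor for every $u$; if $w>aL$ then $R_u=W_u$ (when $\deg(u)\ge1$).

*Proof of Lemma C.*

**Step 1: a vertex placed at a poor point has many violated edges.** Let $x$ be poor for $u$. More than half of the $v\in N(u)$ satisfy $|P_{uv}(x)|\le aL$; let $N'$ be the set of these, so $|N'|\ge\deg(u)/2\ge d/4$. Apply Lemma A to the $|N'|$ lists $P_{uv}(x)$, $v\in N'$. With probability at least $1-\exp(-\frac d4D^{-5\alpha})$, every injection $f:V\to S$, restricted to $N'$, has $f(v)\notin P_{uv}(x)$ for at least $\frac{|N'|}4D^{-\alpha}\ge\frac d{16}D^{-\alpha}$ of the $v\in N'$. If moreover $f(u)=x$, each such $v$ gives a violated edge $uv$. There are at most $n\cdot n^3$ pairs $(u,x)$. So, except with probability at most $n^4\exp(-\frac d4D^{-5\alpha})$, the following holds for every injection $f:V\to S$: *if $f(u)$ is poor for $u$, then at least $\frac d{16}D^{-\alpha}$ edges at $u$ are violated.*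

**Step 2: many vertices must be placed at poor points.** First we show that most $u$ have few rich points; this is where the bound on $\|P\|$ enters. For $x\in R_u$ we have $\sum_{v\in N(u)}|P_{uv}(x)|\ge\frac{\deg(u)}2aL$. Summing over $x\in R_u$ and over $u$,
$$\sum_u|R_u|\cdot\frac{\deg (u)}2\cdot aL\ \le\ \sum_u\sum_{v\in N(u)}|P_{uv}|\ =\ 2\|P\|\ \le\ 2cndL^2 ,$$
the equality because each edge occurs in both orders and $|P_{vu}|=|P_{uv}|$. Since $\deg(u)\ge d/2$, the left side is at least $\frac{adL}4\sum_u|R_u|$, hence
$$\sum_u|R_u|\le\frac{8c}a\,nL=\frac a2\,nL .$$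
Fewer than $n/2$ vertices can have $|R_u|>aL$, so a set $U$ of at least $n/2$ vertices has $|R_u|\le aL$ for $u\in U$. Now apply Lemma A to the $|U|$ lists $R_u$, $u\in U$. With probability at least $1-\exp(-\frac n2D^{-5\alpha})$, every injection $f:V\to S$ has $f(u)\notin R_u$, that is, $f(u)$ poor for $u$, for at least $\frac{|U|}4D^{-\alpha}\ge\frac n8D^{-\alpha}$ vertices $u\in U$.

**Step 3: combine.** If both events hold, at least $\frac n8D^{-\alpha}$ vertices are each incident with at least $\frac d{16}D^{-\alpha}$ violated edges. An edge is counted at most twice, so the number of violated edges is at least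
$$\frac12\cdot\frac n8D^{-\alpha}\cdot\frac d{16}D^{-\alpha}=\frac{nd}{256}D^{-2\alpha}=m_0 .$$
It remains to bound the failure probability. We have $D^{5\alpha}=D^{1/4}\le n^{1/8}$ and $d\ge n^{1/2}$, so $dD^{-5\alpha}\ge n^{3/8}$ and $nD^{-5\alpha}\ge n^{7/8}$. The total failure probability is at most
$$n^4e^{-n^{3/8}/4}+e^{-n^{7/8}/2}<e^{-n^{1/4}}$$
for large $n$. $\square$

## Few embeddings, nearly disjoint: proof of Theorem 1

Let $G$ be the graph of Lemma B. By (i) and $nd=n^2/D$ it has between $\frac{n^2}{4D}$ and $\frac{n^2}D$ edges. Let $H$ satisfy $\Pr(T)\ge e^{-n^{1/4}}$, where $T=T(G,H)$.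

**Step 1: make the host small enough for Lemma C.** Let $X$ be the set of non-isolated vertices of $H$. Since $G$ has no isolated vertices, every embedding of $G$ uses only vertices of $X$, so $T$ depends only on $S\cap X$ and we may replace $H$ by $H[X]$. If $|E(H)|>n^3/2$, the theorem holds for large $n$, because $ndL^2\le n^2\log^2n$. Otherwise $|X|\le2|E(H)|\le n^3$.

**Step 2: build few embeddings with many distinct pairs.** Start with the empty pair system $P^{(0)}$. As long as $\|P^{(i)}\|\le cndL^2$, do the following. By Lemma C, the set of $S$ for which its conclusion fails for $P^{(i)}$ has probability less than $e^{-n^{1/4}}\le\Pr(T)$. So there is an $S\in T$ for which the conclusion holds. Let $f_{i+1}$ be an embedding of $G$ in $H[S]$. It violates at least $m_0$ edges with respect to $P^{(i)}$. Add $(f_{i+1}(u),f_{i+1}(v))$ to $P^{(i)}_{uv}$ for all ordered adjacent pairs $(u,v)$, and call the result $P^{(i+1)}$. Each violated edge contributes a new pair, so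
$$\|P^{(i+1)}\|\ge\|P^{(i)}\|+m_0 .$$
Stop at the first $k$ with $\|P^{(k)}\|>cndL^2$. Since $(k-1)m_0\le\|P^{(k-1)}\|\le cndL^2$, and by (1),
$$k\le\frac{cndL^2}{m_0}+1=256\,cL^2D^{2\alpha}+1\le D^{3\alpha}. \tag{2}$$

The hypothesis on $\Pr(T)$ was used only here: $T$ need not be likely, only likelier than the failure in Lemma C.

**Step 3: assign each pair to a host edge and describe the collisions.** Orient each edge of $G$ arbitrarily. Then $\|P^{(k)}\|$ is the number of distinct *tuples* $(e,(x,y))$ where $e=(u,v)$ is an oriented edge of $G$ and $(x,y)=(f_i(u),f_i(v))$ for some $i\le k$. Give each tuple the least such index $i$. For fixed index $j$ and fixed $e$ there is at most one tuple, namely the one made by $f_j$. Since the $f_i$ are embeddings in $H$, a tuple determines the edge $xy$ of $H$.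

Suppose two distinct tuples, $(e,(x,y))$ of index $i$ and $(e',(x',y'))$ of index $j\ge i$, determine the same edge of $H$; we say that they *collide*.

- *The case $i=j$ is impossible.* By injectivity of $f_i$, $e$ and $e'$ have the same two ends, so $e=e'$ as the orientation is fixed, and then $(x,y)=(x',y')$.
- *So $i<j$.* Let $\pi_{ij}=f_i^{-1}\circ f_j$, a partial injection of $V$, defined where $f_j$ takes values in $f_i(V)$. As unordered pairs, $f_j(e')=\{x,y\}=f_i(e)$, so $\pi_{ij}(e')=e$.
  If $e\ne e'$, then $e'$ is an edge of $G$ counted in $B(\pi_{ij})$.
  If $e=e'$, then $(x,y)\ne(x',y')$ as the tuples are distinct, so $(x',y')=(y,x)$ and $\pi_{ij}$ swaps the two ends of $e'$. The edges whose ends are swapped form a matching, since the partner of a vertex $u$ is $\pi_{ij}(u)$. So there are at most $n/2$ of them.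

Hence for given $i<j$, at most $B(\pi_{ij})+\frac n2$ tuples of index $j$ collide with a tuple of index $i$.

**Step 4: count host edges.** Keep the tuples that collide with no tuple of smaller index. Two kept tuples never collide: with equal indices this is impossible, and with different indices the one of larger index would not have been kept. So the kept tuples determine distinct edges of $H$. There are at most $k^2/2$ pairs $i<j$, so by Lemma B(ii)
$$|E(H)|\ge\|P^{(k)}\|-\frac{k^2}2\Big(6n\log n+12d^2+\frac n2\Big)\ge cndL^2-k^2\big(4n\log n+6d^2\big),$$
using $\frac n4\le n\log n$ in the last step.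

It remains to see that the loss is at most half the main term. By (2), $k^2\le D^{6\alpha}=D^{3/10}$. Since $d=n/D$, (1) gives
$$6k^2d^2=6nd\cdot\frac{k^2}D\le6nd\,D^{6\alpha-1}\le\frac c4ndL^2 .$$
Since $D\le n^{1/2}$, we have $k^2\le n^{3/20}$, so for large $n$
$$4k^2n\log n\le4n^{1+3/20}\log n\le\frac c4\,n\cdot n^{1/2}\le\frac c4ndL^2 ,$$
using $d\ge n^{1/2}$ and $L\ge1$. Therefore
$$|E(H)|\ge\frac c2\,ndL^2=\frac c2\cdot\frac{n^2}D\log^2D ,$$
which is Theorem 1 with $c_0=c/2$. $\square$

Together with the Corollary, the answer to the problem is no.

## A binary tree of backups: proof of Theorem 2(a)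

The blow-up wastes vertices: each guest vertex has its own $\Theta(\log N)$ places, yet with only a constant number $w$ of places each, all but about $p^wN$ guest vertices are already served. The unlucky ones could share backup places. We arrange the backups in a binary tree: the higher a node, the more guest vertices share it and the fewer of them should still need it. Sharing also saves edges when $G$ is dense, because high up in the tree there are few pairs of nodes to join.

**The host.** Let $G$ have $N\ge2$ vertices and $M\ge1$ edges. Let $J=\lceil\log_2N\rceil$, so $N\le2^J<2N$. Take a complete binary tree with $2^J$ leaves and identify $V(G)$ with $N$ of the leaves. A node at level $i$ ($0\le i\le J$, leaves at level $0$) has $2^i$ leaves below it, where a leaf counts as below itself. Let $w$ be the least integer with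
$$r:=\Big(\frac{1+p}2\Big)^w\le\frac1{24}.$$
To each node $Q$ attach a set $W_Q$ of $w$ vertices of $H$, these sets being disjoint. Join $x\in W_Q$ to $y\in W_{Q'}$ ($x\ne y$; $Q=Q'$ allowed) if and only if $G$ has an edge $uv$ with $u$ below $Q$ and $v$ below $Q'$. The tree has $2^{J+1}-1$ nodes, so $|V(H)|=w(2^{J+1}-1)<4wN$.

**Example.** Let $N=4$, with leaves $1,2$ under a node $A$, leaves $3,4$ under a node $B$, and root $R$. Let $13$ be the only guest edge. The nodes having $1$ below them (the leaf $1$ included) are $1,A,R$, and those having $3$ below them are $3,B,R$. The joined node pairs are the nine pairs from $\{1,A,R\}\times\{3,B,R\}$. Eight of them join different nodes and give $w^2$ host edges each; the pair $(R,R)$ makes $W_R$ a clique. So $H$ has $8w^2+\binom w2$ edges. In general one guest edge asks for $(J+1)^2$ node pairs, and this is where $\log^2$ appears; but different guest edges may ask for the same pair.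

**Step 1: count the edges.** We bound, level by level, the ordered node pairs $(Q,Q')$ that are joined, with $Q$ at level $i$ and $Q'$ at level $j$. Each comes from one of the $2M$ ordered adjacent pairs $(u,v)$, which determines $(Q,Q')$; and there are only $2^{J-i}2^{J-j}<4N^22^{-i-j}$ such node pairs altogether. So
$$|E(H)|\le w^2\sum_{i,j=0}^J\min(2M,\,4N^22^{-i-j}).$$
Put $t=\log_2(N^2/M)$. Since $M\le\binom N2$, $t\ge1$. We split the sum where the two bounds cross.

The pairs $(i,j)$ with $i+j\le t+1$ number at most $\frac{(t+2)(t+3)}2\le(t+2)^2$, and contribute at most $2M(t+2)^2$.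

For the rest, let $m_1=\lfloor t+1\rfloor+1$, so $t+1<m_1\le t+2$. There are at most $m+1$ pairs with $i+j=m$, and $4N^22^{-m}=4M2^t2^{-m}$. Writing $m=m_1+s$ and using $2^{t-m_1}\le\frac12$, the contribution is at most
$$\sum_{m\ge m_1}(m+1)\,4M2^t2^{-m}\le2M\sum_{s\ge0}(m_1+1+s)2^{-s}=2M(2m_1+4)\le2M(2t+8).$$
Here $\sum_{s\ge0}2^{-s}=\sum_{s\ge0}s2^{-s}=2$. Adding up and using $t\ge1$,
$$|E(H)|\le2w^2M(t^2+6t+12)\le38\,w^2M\log_2^2(N^2/M).$$

**Step 2: place the guest vertices.** We give a procedure whose success is an embedding. Go through the nodes from the leaves up. At each node $Q$, place as many as possible of the still unplaced vertices of $G$ below $Q$ injectively on $W_Q\cap S$. Let $U_Q$ be the number below $Q$ still unplaced afterwards. If $U_{\rm root}=0$, we obtain an injection $f:V(G)\to S$ with $f(u)\in W_Q$ only for nodes $Q$ that have $u$ below them. If $uv\in E(G)$ with $f(u)\in W_Q$ and $f(v)\in W_{Q'}$, then $f(u)\ne f(v)$ are joined by the definition of $H$. So $f$ is an embedding.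

**Step 3: show that the number of unplaced vertices dies out.** We control an exponential moment, which behaves well for independent sums. Let $g_Q=\mathbb E[2^{U_Q}]-1\ge0$. For a leaf, $U_Q\in\{0,1\}$ and $U_Q=1$ only if all of $W_Q$ dies, so $g_Q=\Pr(U_Q=1)\le p^w\le1$.

Let $Q$ be internal with children $Q_1,Q_2$, and let $b=|W_Q\cap S|$. Then
$$U_Q=(U_{Q_1}+U_{Q_2}-b)^+ ,$$
and $U_{Q_1},U_{Q_2},b$ are independent, since they are determined by $S$ on disjoint parts of $H$. Also $\mathbb E2^{-b}=\big(p+\frac{1-p}2\big)^w=r$. We use two elementary facts about integers: $2^{s^+}-1\le2^s\mathbf 1[s>0]$ for every integer $s$; and $2^s\mathbf 1[s>0]\le2(2^s-1)$ for $s\ge0$, because $2^s\ge2$ when $s\ge1$. Apply the first with $s=U_{Q_1}+U_{Q_2}-b$; if this is positive, so is $U_{Q_1}+U_{Q_2}$. Then apply the second with $s=U_{Q_1}+U_{Q_2}$: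
$$g_Q\le\mathbb E\big[2^{-b}\,2^{U_{Q_1}+U_{Q_2}}\mathbf 1[U_{Q_1}+U_{Q_2}>0]\big]\le2r\big((1+g_{Q_1})(1+g_{Q_2})-1\big).$$
If $g_{Q_1},g_{Q_2}\le\gamma\le1$, then $(1+\gamma)^2-1=2\gamma+\gamma^2\le3\gamma$, so $g_Q\le6r\gamma\le\frac\gamma4$. Starting from $g_Q\le1$ at the leaves, induction gives $g_Q\le4^{-i}$ at level $i$. Since $2^U-1\ge1$ whenever $U\ge1$,
$$\Pr(U_{\rm root}>0)\le g_{\rm root}\le4^{-J}\le N^{-2}.\qquad\square$$

## Hard guests for every edge count: proof of Theorem 2(b)

**Step 1: reduce to finding a hard subgraph.** If $G_0\subseteq G$, then a copy of $G$ contains a copy of $G_0$, so $T(G,H)\subseteq T(G_0,H)$. Hence any lower bound valid for hosts of $G_0$ at a given success probability is valid for hosts of $G$. It suffices to find a hard $G_0$ with at most $N$ vertices and at most $M$ edges, and then to add isolated vertices and arbitrary edges until there are exactly $N$ vertices and $M$ edges. This is possible as $M\le\binom N2$.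

**Step 2: dense guests, $M\ge N^{8/5}$.** Here Theorem 1 applies on all $N$ vertices. Let $D=N^2/M\le N^{2/5}\le N^{1/2}$. If $D\ge D_0$, Theorem 1 with $n=N$ gives $G_0$ with at most $N^2/D=M$ edges such that $|E(H)|\ge c_0M\log^2(N^2/M)$ whenever $\Pr(T(G_0,H))\ge e^{-N^{1/4}}$. If $D<D_0$, take any $G$ with $N$ vertices and $M$ edges. A host with positive success probability contains $G$, so
$$|E(H)|\ge M\ge\frac{M\log^2(N^2/M)}{\log^2D_0},$$
because $1<N^2/M<D_0$. The hypothesis $\Pr(T)\ge e^{-N^{\varepsilon/8}}$ is enough in both cases, as $\frac\varepsilon8<\frac14$.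

**Step 3: sparser guests, $N^\varepsilon\le M<N^{8/5}$.** Theorem 1 on $N$ vertices would need $D=N^2/M$, which may exceed $N^{1/2}$. So we put all the difficulty on fewer vertices. Let $n=\lfloor M^{5/8}\rfloor\le N$ and $D=n^{2/5}$. Then $D\le n^{1/2}$, and $D\ge D_0$ and $n\ge n_0$ for large $N$. Also $n^2/D=n^{8/5}\le M$, and $n^{8/5}\ge(M^{5/8}-1)^{8/5}\ge\frac M2$ for large $N$. Theorem 1 gives $G_0$ on $n$ vertices with at most $M$ edges such that, if $\Pr(T(G_0,H))\ge e^{-n^{1/4}}$,
$$|E(H)|\ge c_0\,\frac M2\Big(\frac25\log n\Big)^2 .$$
Since $n\ge N^{5\varepsilon/8}-1$, we have $\log n\ge\frac\varepsilon2\log N$ for large $N$. Also $\log^2(N^2/M)\le4\log^2N$. So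
$$|E(H)|\ge c_0\,\frac M2\cdot\frac4{25}\cdot\frac{\varepsilon^2}4\log^2N=\frac{c_0\varepsilon^2}{50}M\log^2N\ge\frac{c_0\varepsilon^2}{200}\,M\log^2(N^2/M).$$
Finally $n^{1/4}\ge(N^{5\varepsilon/8}-1)^{1/4}\ge N^{\varepsilon/8}$ for large $N$, since $\frac{5\varepsilon}{32}>\frac\varepsilon8$. So again $\Pr(T)\ge e^{-N^{\varepsilon/8}}$ suffices. Steps 2 and 3 prove the bound with $c=\min\big(c_0,\,1/\log^2D_0,\,c_0\varepsilon^2/200\big)$.

**Step 4: make the guest connected when $M\ge2N$.** We reserve some edges for a spanning path. Let $M'=M-(N-1)$. Then $M'\ge M/2$, and $M'\ge N+1\ge N^\varepsilon$, so Steps 1 to 3 give a hard graph with $N$ vertices and $M'$ edges. Add the edges of a Hamiltonian path on its vertex set, at most $N-1$ new edges, and then arbitrary edges until there are $M$. The result is connected, and by monotonicity every host of it with $\Pr(T)\ge e^{-N^{\varepsilon/8}}$ has at least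
$$cM'\log^2(N^2/M')\ge\frac c2M\log^2(N^2/M)$$
edges, since $\frac M2\le M'\le M$. Replacing $c$ by $c/2$ completes the proof. $\square$

## The density at which $O(M\log N)$ edges become sufficient

We prove the last sentence of Theorem 2. Let $M=M(N)\ge N^\varepsilon$.

If $\log^2(N^2/M)=O(\log N)$, Theorem 2(a) gives every graph with $N$ vertices and $M$ edges an RFT graph with $O(N)$ vertices and $O(M\log N)$ edges.

Suppose $\log^2(N^2/M)$ is not $O(\log N)$. Then $\log^2(N^2/M)/\log N\to\infty$ along some subsequence of $N$. Let $A$ be any constant. For large $N$ in this subsequence, $cM\log^2(N^2/M)>AM\log N$, so for the graph $G$ of Theorem 2(b) every host with at most $AM\log N$ edges has success probability below $e^{-N^{\varepsilon/8}}$. So $O(M\log N)$ edges are not attainable for all graphs, with any number of host vertices.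

The condition $\log^2(N^2/M)=O(\log N)$ says $\log(N^2/M)=O(\sqrt{\log N})$, that is, $M\ge N^2e^{-O(\sqrt{\log N})}$. $\square$

Thus $M\log^2(N^2/M)$ is the worst-case order of the number of host edges over all graphs with $N$ vertices and $M\ge N^\varepsilon$ edges, and over connected graphs when $M\ge2N$.
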